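
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{A Deterministic Object of Consensus Number $n$\\ That $n$-Consensus Cannot Replace for $n+2$ Processes}


\begin{abstract}
If a deterministic shared object cannot solve consensus among $n+1$ processes, then every task that it solves for $n+1$ processes can also be solved with $n$-consensus objects. It was conjectured that the same holds for $k$ processes whenever $n+1\le k\le 2n$. We disprove this for every $n\ge 2$ and every $k$ with $n+2\le k\le 2n$. We construct a finite-state deterministic object of consensus number exactly $n$ and a task for $n+2$ processes that one copy of the object solves, but that $n$-consensus objects and registers do not solve. Together with known results, this shows that replacement by $n$-consensus objects is possible for $k$ processes if and only if $k\le n+1$.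
\end{abstract}

\section{The question and the answer}

Processes run asynchronously, may crash, and communicate through atomic read-write registers and copies of shared objects. Solvability is always meant in the wait-free sense. In the \emph{consensus} task, every process has an input, all processes that decide must decide the same value, and this value must be the input of a participant. An \emph{$n$-consensus object} provides consensus to $n$ processes and nothing more. Its only operation is $\mathrm{propose}(v)$. Every invocation returns the value proposed by the first invocation on that object. Each process invokes $\mathrm{propose}$ at most once on a given object, and at most $n$ distinct processes may ever access a given object; a protocol must respect this restriction. A deterministic object $A$ has \emph{consensus power less than $m$} if no protocol solves consensus among $m$ processes using copies of $A$ and registers. It has \emph{consensus number} $n$ if it solves consensus among $n$ processes but not among $n+1$.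

Is $n$-consensus the strongest deterministic object of consensus power less than $n+1$? For $n,k\ge1$ let $\mathrm{Rep}(n,k)$ denote the following statement.
\begin{quote}
For every deterministic object $A$ of consensus power less than $n+1$, every task for $k$ processes that is wait-free solvable with copies of $A$ and registers is wait-free solvable with $n$-consensus objects and registers.
\end{quote}
For $k\le n$ it holds, because $n$-consensus objects are universal for $n$ processes~\cite{herlihy}. For $k=n+1$ it is a theorem of~\cite{gap}. The conjecture, posed in~\cite{gap}, is that $\mathrm{Rep}(n,k)$ holds for all $n+1\le k\le 2n$.

The range up to $2n$ looks natural. If $k\le 2n$, the processes split into two groups of size at most $n$, each of which can agree internally. So $n$-consensus objects let $k$ processes narrow their inputs down to two values, and one may hope that this makes up for whatever else an object of consensus power less than $n+1$ has to offer. It does not.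

\begin{theorem}\label{thm:main}
For every $n\ge2$ there are a deterministic object $\mathcal A_n$ and a task $T_n$ for $n+2$ processes such that
\begin{enumerate}
\item[(i)] no protocol solves consensus among $n+1$ processes using copies of $\mathcal A_n$ and registers, even if each copy may be initialized in an arbitrary state;
\item[(ii)] $T_n$ is wait-free solvable by $n+2$ processes with one copy of $\mathcal A_n$;
\item[(iii)] $T_n$ is not wait-free solvable by $n+2$ processes with $n$-consensus objects and registers.
\end{enumerate}
The object $\mathcal A_n$ is total, finite-state and independent of the caller's identity, and any process may apply any operation at any time, any number of times.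
\end{theorem}

\begin{theorem}\label{thm:class}
For all $n,k\ge1$, the statement $\mathrm{Rep}(n,k)$ holds if and only if $k\le n+1$. Moreover, for $n\ge2$ the object $\mathcal A_n$ has consensus number exactly $n$.
\end{theorem}

In particular the conjecture fails for every $n\ge2$ and every $k$ with $n+2\le k\le 2n$; the smallest instance is $n=2$, $k=4$. The only cases of the conjecture that hold are those with $k=n+1$.

Section~\ref{sec:tools} collects the standard tools, and Section~\ref{sec:idea} explains the idea on the smallest case. Sections~\ref{sec:object}--\ref{sec:lower} define $\mathcal A_n$ and $T_n$ and prove (ii) and (iii). Section~\ref{sec:power} proves (i), and Section~\ref{sec:class} proves Theorem~\ref{thm:class}.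

\section{Model and valence arguments}\label{sec:tools}

A \emph{deterministic object} is given by a transition function that maps a pair (state, operation) to a pair (new state, response). Protocols are deterministic and may use any number of copies of objects. A \emph{configuration} consists of the local states of all processes and the states of all shared objects. In one \emph{step} a process applies one operation to one shared object, receives the response and updates its local state, possibly deciding. A decided process takes no further steps. We may assume that a process takes at least one step before it decides (let it begin by reading a register). The \emph{participating set} of an execution is the set of processes that took a step. We write $C\cdot p$ for the configuration reached from $C$ by the next step of $p$, and $C\cdot p\cdot q$ for $(C\cdot p)\cdot q$.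

A \emph{task} assigns to each input assignment $I$ of a participating set $P$ a set $\Delta(I)$ of output vectors indexed by $P$. A protocol \emph{solves it wait-free} if every process decides within finitely many of its own steps and if, in every execution with participating set $P$, the outputs produced so far extend to a vector of $\Delta(I)$. By wait-freedom there is no infinite execution, since in one some process would take infinitely many steps.

We shall use valence arguments for three different outcomes, so we set them up once. Fix a protocol, a set $Q$ of processes and a configuration $C_0$. A \emph{$Q$-extension} of $C$ is a configuration reached from $C$ by steps (possibly none) of processes in $Q$. It is \emph{complete} if all of $Q$ have decided. Suppose that every complete $Q$-extension of $C_0$ carries a \emph{label} in $\{0,1\}$. A $Q$-extension $C$ of $C_0$ is \emph{$x$-valent} if all complete $Q$-extensions of $C$ have label $x$, it is \emph{univalent} if it is $0$-valent or $1$-valent, and otherwise it is \emph{bivalent}. It is \emph{critical} if it is bivalent but $C\cdot p$ is univalent for each undecided $p\in Q$. At a critical $C$ we write $\mathrm{val}(p)$ for the valence of $C\cdot p$, and we call $p,q$ \emph{opposite} if $\mathrm{val}(p)\ne\mathrm{val}(q)$. Whenever we speak of the valence of a configuration, it is understood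 to be a $Q$-extension of $C_0$.

\begin{lemma}\label{lem:critical}
Every bivalent configuration has a critical $Q$-extension, and at a critical configuration both valences occur among its successors.
\end{lemma}
\begin{proof}
As long as the current bivalent configuration is not critical, move to a bivalent successor. This stops, because there is no infinite execution, and it stops at a critical configuration. Now let $K$ be any critical configuration. It is not complete, since a complete configuration has just one label. So every complete $Q$-extension of $K$ is reached through some $K\cdot p$. If all $K\cdot p$ were $x$-valent, $K$ would be $x$-valent.
\end{proof}

A set $S\subseteq Q$ is \emph{decisive} if the outputs of the processes in $S$ determine the label, that is, any two complete $Q$-extensions of $C_0$ in which each process of $S$ has the same output have the same label. A subset of $Q$ that contains a decisive set is decisive.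

\begin{lemma}\label{lem:decisive}
\textup{(a)} If $S$ is decisive, then no two configurations of opposite valence agree on the states of all shared objects and on the local states of all processes in $S$.
\textup{(b)} If $\{r\}$ is decisive, then $r$ is undecided in every bivalent configuration, and $r$ is not decided with the same output in two configurations of opposite valence.
\end{lemma}
\begin{proof}
(a) Run the processes of $S$ to completion by the same schedule from both configurations. They see the same responses and produce the same outputs. Then let the rest of $Q$ finish. The two labels are determined by the outputs of $S$, so they are equal, a contradiction. (b) Once $r$ has decided, its output fixes the label of all complete $Q$-extensions.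
\end{proof}

\begin{lemma}\label{lem:same}
Suppose that $Q\setminus\{p\}$ is decisive for every $p\in Q$, and let $K$ be critical. Then the next steps of all undecided processes of $Q$ at $K$ are on one and the same object, which is not a register.
\end{lemma}
\begin{proof}
Let $p,q$ be opposite. If their next steps are on different objects, then $K\cdot p\cdot q=K\cdot q\cdot p$, which is impossible. Suppose that they are on the same register. If one of the two steps is a read, call its process $p$; otherwise both are writes. A read by $p$ does not change the register, and a write by $p$ is overwritten by the write of $q$. So $K\cdot p\cdot q$ and $K\cdot q$ differ at most in the local state of $p$. They have opposite valence and $Q\setminus\{p\}$ is decisive, contradicting Lemma~\ref{lem:decisive}(a). Hence the next steps of opposite processes are on one non-register object. Now fix opposite $p,q$, which exist by Lemma~\ref{lem:critical}. Any other undecided $r\in Q$ is opposite to $p$ or to $q$, so it is about to access the same object.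
\end{proof}

\section{Dropping out before or after the decision}\label{sec:idea}

Let $n=2$, and suppose that processes $1,2,3$ must agree on a bit, except that one of them may output $\bot$ instead. Suppose also that both bits are possible outcomes.

\emph{With $2$-consensus objects and registers} consider a critical configuration for the bit. Any two of the three outputs reveal the bit, so by Lemma~\ref{lem:same} all undecided processes are about to access the same $2$-consensus object. Not all three processes are undecided, since then three processes could access it. So somebody has decided, and its output must be $\bot$, because the bit is still open. In short, \emph{one process has to drop out before the decision is made}.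

\emph{A new object} can proceed in the other order: it fixes the bit, tells it to the first two processes, and answers $\bot$ to the last one. To turn this difference into a task, add a fourth process $w$ which, if $\bot$ was output, must output the bit. From the critical configuration above, where the bit is open and one process is gone, the two remaining processes and $w$ would then have to produce three outputs each of which reveals an open bit. At a critical configuration reached from there, Lemma~\ref{lem:same} sends all three of them to one $2$-consensus object, which is impossible. With the new object, $w$ reads off the bit.

The difficulty is that the process that received $\bot$ can read off the bit too, and then the object solves consensus among three processes. The answer that the object gives must therefore suffice for $w$ but be too little for a process that received $\bot$. This is the reason for the two further ingredients of our object: it fixes \emph{two} bits $b$ and $h$, and the one answer it gives depends on a \emph{question} $c\in\{0,1\}$. The two situations differ in the order of quantifiers. A process that received $\bot$ must choose its question without knowing the bits, and the scheduler can arrange the bits so that the answer is useless. In the task, the question is the input of $w$, and the adversary may choose it after it has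 seen which values of $(b,h)$ are possible.

\section{The object}\label{sec:object}

From now on until the end of Section~\ref{sec:power}, $n\ge 2$, $N=n+1\ge3$ and $[N]=\{1,\dots,N\}$; the elements of $[N]$ are called \emph{ports}.

\subsection{The answers}

Let $\gamma(1)=\gamma(2)=0$ and $\gamma(i)=1$ for $3\le i\le N$. For $b,h,c\in\{0,1\}$ put
\[
\rho_1(b,h,c)=b\,[h=c],\qquad \rho_2(b,h,c)=(1-b)\,[h=c],\qquad \rho_d(b,h,c)=b\quad(3\le d\le N),
\]
where $[h=c]$ is $1$ if $h=c$ and $0$ otherwise. The index $d$ will be the port that received $\bot$. We use three properties:
\begin{enumerate}
\item[(S)] For every $d\in[N]$ and all $h_0,h_1\in\{0,1\}$ there is $c$ with $\rho_d(0,h_0,c)\ne\rho_d(1,h_1,c)$.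
\item[(M1)] For every $c$ there is $h$ with $\rho_1(0,h,c)=\rho_1(1,h,c)$.
\item[(M2)] For every $b$ there is $d\in\{1,2\}$ with $\rho_d(b,0,c)=\rho_d(b,1,c)$ for both values of $c$.
\end{enumerate}
For (S) take $c=h_1$ if $d=1$ (the values are $0$ and $1$), $c=h_0$ if $d=2$ (the values are $1$ and $0$), and any $c$ if $d\ge3$. For (M1) take $h=1-c$; both values are $0$. For (M2) take $d=1$ if $b=0$ and $d=2$ if $b=1$; all values are $0$. The separation property (S) serves part (iii). The masking properties serve part (i): (M1) hides $b$ and (M2) hides $h$.

\subsection{The transitions}

\begin{definition}\label{def:object}
The states of $\mathcal A_n$ are
\begin{itemize}
\item DEAD;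
\item the \emph{alive} states $(b,h,R,G)$ with $G\subseteq R\subseteq[N]$ and $G\ne[N]$, where $b\in\{0,1\}$ if $R\ne\emptyset$ and $b$ is undefined (written $-$) otherwise, and $h\in\{0,1\}$ if $G\ne\emptyset$ and $h$ is undefined otherwise;
\item FULL$(b,h,d)$ with $b,h\in\{0,1\}$ and $d\in[N]$.
\end{itemize}
The initial state is alive with $R=G=\emptyset$. The operations are as follows.
\begin{itemize}
\item $\mathrm{reg}(i)$ with $i\in[N]$, in an alive state with $i\notin R$: if $R=\emptyset$ set $b:=\gamma(i)$; add $i$ to $R$; respond ok.
\item $\mathrm{get}(i)$ with $i\in[N]$, in an alive state with $i\in R\setminus G$: if $G=\emptyset$ set $h:=\gamma(i)$; add $i$ to $G$. If now $G\ne[N]$, respond $(b,h)$. If now $G=[N]$, respond $\bot$ and go to FULL$(b,h,i)$.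
\item $\mathrm{ask}(c)$ with $c\in\{0,1\}$, in state FULL$(b,h,d)$: respond $\rho_d(b,h,c)$ and go to DEAD.
\item In every other case the response is $\dagger$ and the new state is DEAD.
\end{itemize}
\end{definition}

So $b$ records which kind of port registered first, and $h$ which kind of port performed the first get. Registration fixes $b$ silently; gets reveal both bits; the last get reveals nothing and opens the object for a single question. Every unintended use kills the object. Two processes whose operations conflict therefore mostly learn only that the object is dead, and this will make most conflicts in Section~\ref{sec:power} invisible.

\subsection{Three ports by hand}\label{sec:hand}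

Let $n=2$, so the ports are $1,2,3$ with $\gamma=0,0,1$. Suppose that processes $1,2,3$ try to reach consensus as follows: process $i$ performs $\mathrm{reg}(i)$ and then $\mathrm{get}(i)$, and the one that receives $\bot$ performs $\mathrm{ask}(c)$ for some $c$.

\emph{Suppose that the decision is to be read off from $b$.} The scheduler lets all three register, in the order $1,2,3$ (then $b=0$) or $3,2,1$ (then $b=1$). Everybody receives ok in both cases. The scheduler then lets process $1$ get last. Let $c$ be the question of process $1$ after it receives $\bot$; it does not depend on the schedule, because process $1$ has seen the same responses in all cases. If $c=1$, the scheduler uses the order $2,3,1$ of gets, so that $h=\gamma(2)=0$. If $c=0$, it uses the order $3,2,1$, so that $h=\gamma(3)=1$. Then $h\ne c$, and process $1$ is answered $b\,[h=c]=0$ for both values of $b$. It cannot tell what the others decide. This is (M1).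

\emph{Suppose that the decision is to be read off from $h$.} Again all three register first. If $b=0$, the scheduler compares the orders $2,3,1$ and $3,2,1$ of gets, with $h=0$ and $h=1$. In both, process $1$ receives $\bot$ and is then answered $0$ to either question, because $b=0$. If $b=1$, the scheduler compares $1,3,2$ and $3,1,2$; now process $2$ receives $\bot$ and is answered $0$. This is (M2).

A process that is last at port $3$ would learn $b$, but the scheduler chooses who is last. For each masked port there remain two ports with different values of $\gamma$, ports $2,3$ when port $1$ is last and ports $1,3$ when port $2$ is last, so $h$ can be set either way by the others. This is where three ports, that is, $n\ge2$, are needed. Section~\ref{sec:power} shows that no protocol escapes these two schedules.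

\section{The task and its solution}\label{sec:task}

\begin{definition}\label{def:task}
The processes of $T_n$ are $1,\dots,N$, without inputs, and $w$ with input $c\in\{0,1\}$. For participating set $P$ the allowed output vectors are the following.
\begin{itemize}
\item $w\notin P$: the vectors for which there is $(b,h)\in\{0,1\}^2$ such that every entry is $(b,h)$ or $\bot$, at most one entry is $\bot$, and no entry is $\bot$ if $P\ne[N]$. In addition, if $P=\{i\}$, the entry must be $(\gamma(i),\gamma(i))$.
\item $w\in P\ne[N]\cup\{w\}$: all vectors with entries in $\{0,1\}^2\cup\{\dagger\}$ for the processes in $P\cap[N]$ and in $\{0,1,\dagger\}$ for $w$.
\item $P=[N]\cup\{w\}$: all vectors with entries as in the preceding item, and in addition all vectors for which there are $d\in[N]$ and $b,h\in\{0,1\}$ such that $d$ has entry $\bot$, all other processes of $[N]$ have entry $(b,h)$, and $w$ has entry $\rho_d(b,h,c)$.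
\end{itemize}
\end{definition}

The condition on $P=\{i\}$ makes both values of $b$ possible. Without it the constant outputs $(0,0)$ for the processes of $[N]$ and $\dagger$ for $w$ would solve the task. The symbol $\dagger$ excuses runs in which $w$ comes too early; but once some process has output $\bot$, the process $w$ has no excuse.

\begin{proof}[Proof of Theorem~\ref{thm:main}(ii)]
Use one copy of $\mathcal A_n$. Process $i\in[N]$ performs $\mathrm{reg}(i)$, then $\mathrm{get}(i)$, and outputs the response of the latter. Process $w$ performs $\mathrm{ask}(c)$ and outputs the response. To show that the outputs of an execution extend to an allowed vector, let all undecided participants finish; we show that the complete vector is allowed.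

Suppose $w\notin P$. Each port is registered at most once and then used by at most one get, so the object never dies. The bits $b,h$ never change once they are set, so all gets return the same pair, except that the get that makes $G=[N]$ returns $\bot$. That get exists only if $P=[N]$. If $P=\{i\}$, then $i$ sets both bits to $\gamma(i)$, and it receives $(\gamma(i),\gamma(i))$ because $N>1$.

Suppose $w\in P$. If nobody outputs $\bot$, all outputs of processes in $[N]$ are pairs or $\dagger$ and the output of $w$ is in $\{0,1,\dagger\}$, as required. Suppose that $d$ outputs $\bot$. Just before $d$'s get the object was alive with $G=[N]\setminus\{d\}$. So all other processes of $[N]$ participated, performed their gets in alive states and obtained the common pair $(b,h)$; in particular $P=[N]\cup\{w\}$. The ask of $w$ had not occurred before, since it would have killed the object. After $d$'s get all processes of $[N]$ are done, so the ask is the next operation. It occurs in state FULL$(b,h,d)$ and returns $\rho_d(b,h,c)$.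
\end{proof}

\section{The task defeats $n$-consensus objects}\label{sec:lower}

\begin{proof}[Proof of Theorem~\ref{thm:main}(iii)]
Suppose that a protocol solves $T_n$ with registers and $n$-consensus objects. We follow Section~\ref{sec:idea}: first we find a process that drops out while $b$ is open, and then we replace it by $w$.

\medskip
\noindent\emph{Phase 1: a process drops out too early.}
Let $Q=[N]$ and let $C_0$ be the initial configuration. In a complete $[N]$-extension the participating set is $[N]$, so at least $N-1$ processes output a common pair $(b,h)$; the label is $b$. For each $p\in[N]$ the set $[N]\setminus\{p\}$ is decisive: it has $N-1\ge2$ members, at most one of which outputs $\bot$, so some member outputs the pair.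

If process $1$ runs alone first, it outputs $(0,0)$, and the label is $0$. If process $3$ runs alone first, it outputs $(1,1)$, and the label is $1$. So $C_0$ is bivalent. Let $K$ be a critical $[N]$-extension (Lemma~\ref{lem:critical}). By Lemma~\ref{lem:same}, all undecided processes of $[N]$ are about to access the same $n$-consensus object. If all processes of $[N]$ were undecided, we could let each take its next step, and $N=n+1$ distinct processes would access the object, against the access restriction. So some process is decided in $K$. A decided process did not output a pair, since the pair would fix the label. Thus it output $\bot$, and only one process can do so. Hence exactly one process $d\in[N]$ is decided in $K$, and its output is $\bot$.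

Since $K$ is bivalent, it has complete $[N]$-extensions $E_0$ and $E_1$ in which the other processes of $[N]$ output a pair $(0,h_0)$ and a pair $(1,h_1)$, respectively.

\medskip
\noindent\emph{Phase 2: $w$ steps in.}
By (S) choose $c$ with $\rho_d(0,h_0,c)\ne\rho_d(1,h_1,c)$, and let $c$ be the input of $w$. This is legitimate because $w$ has taken no step in $K$, $E_0$ or $E_1$. Now let
\[
Q=([N]\setminus\{d\})\cup\{w\},
\]
a set of $n+1$ processes, and start from $K$. In a complete $Q$-extension of $K$ the participating set is $[N]\cup\{w\}$ and $d$ has output $\bot$. So the processes of $[N]\setminus\{d\}$ output a common pair $(b,h)$ and $w$ outputs $\rho_d(b,h,c)$. Let this bit be the label. As $d$ and $c$ are fixed, it can be computed from the output of any one process of $Q$. So every singleton is decisive, and hence so is $Q\setminus\{p\}$ for each $p\in Q$.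

Since $d$ takes no step after $K$, the configurations $E_0$ and $E_1$ are $Q$-extensions of $K$. Letting $w$ run alone from them gives the labels $\rho_d(0,h_0,c)$ and $\rho_d(1,h_1,c)$, which differ. So $K$ is bivalent for the new label, and it has a critical $Q$-extension $K'$. By Lemma~\ref{lem:decisive}(b) no process of $Q$ is decided in $K'$. By Lemma~\ref{lem:same} all $n+1$ processes of $Q$ are about to access the same $n$-consensus object. Letting each take its step violates the access restriction.
\end{proof}

\begin{remark}
Of the $n$-consensus objects, the proof uses only that each is accessed by at most $n$ processes per execution. So $T_n$ is unsolvable with registers and arbitrary deterministic objects subject to this restriction.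
\end{remark}

\begin{remark}
The process $w$ is essential. Without $w$, the task $T_n$ becomes a task for $n+1$ processes that $\mathcal A_n$ solves. Once part (i) is proved, the known theorem $\mathrm{Rep}(n,n+1)$ of~\cite{gap} shows that this task is solvable with $n$-consensus objects and registers. Phase~1 says that in any such solution some process may output $\bot$ while $b$ is open.
\end{remark}

\section{The object does not solve consensus among $n+1$ processes}\label{sec:power}

Suppose, for contradiction, that $N=n+1$ processes solve consensus with registers and copies of $\mathcal A_n$, each copy initialized arbitrarily. Restrict the inputs to $\{0,1\}$. Take $Q$ to be the set of all processes, let $C_0$ be the initial configuration in which one process has input $0$ and the others have input $1$, and label a complete extension by the common decision. A process with input $x$ that runs alone decides $x$, so $C_0$ is bivalent. Every singleton is decisive. Thus Lemma~\ref{lem:decisive}(a) says: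
\begin{quote}
(I)\; No two configurations of opposite valence agree on all shared objects and on the local state of some process.
\end{quote}
Let $K$ be a critical configuration. By Lemma~\ref{lem:decisive}(b) no process is decided in $K$, and by Lemma~\ref{lem:same} \emph{all $N$ processes are about to access one copy $X$ of $\mathcal A_n$}. Let $s$ be the state of $X$ in $K$ and $o_p$ the pending operation of $p$.

For a sequence $\sigma$ of distinct processes let $K\cdot\sigma$ be the configuration reached when they step in this order. Each performs its pending operation, which is on $X$, so all other objects remain as in $K$. The valence of $K\cdot\sigma$ is $\mathrm{val}(p)$ for the first entry $p$ of $\sigma$. Hence (I) yields the following rule.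
\begin{quote}
(C)\; Let $\sigma,\tau$ be sequences of distinct processes whose first entries are opposite. It is impossible that $X$ has the same state in $K\cdot\sigma$ and $K\cdot\tau$ and that some process $r$ occurs in neither sequence, or occurs in both and receives the same response in both.
\end{quote}
In most applications $X$ is DEAD after both sequences. We say that $(\sigma,\tau;r)$ \emph{violates} (C) if it is as excluded by the rule.

If $s$ is DEAD or FULL, every operation leaves $X$ DEAD. Then $(pq,qp;r)$ violates (C) for opposite $p,q$ and a third process $r$, which exists because $N\ge3$. So $s=(b,h,R,G)$ is alive. Call an operation \emph{live} at $s$ if it is $\mathrm{reg}(i)$ with $i\notin R$ or $\mathrm{get}(i)$ with $i\in R\setminus G$. All other operations are \emph{fatal} at $s$: they respond $\dagger$ and kill $X$. We use the same terms for other alive states.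

The plan is to show that the pending operations are live gets on distinct ports and that $G=\emptyset$. At such a configuration only the race for $h$ can matter, and (M2) hides its outcome. A race for $b$ must be excluded first; this is the task of the next lemma.

\subsection{The race for $b$ is hidden}

Two configurations reachable from $C_0$ form a \emph{blind pair} if they are equal except that the state of $X$ is $(0,-,R',\emptyset)$ in one and $(1,-,R',\emptyset)$ in the other, with the same $R'\ne\emptyset$.

\begin{lemma}\label{lem:blind}
The members of a blind pair are not of opposite valence.
\end{lemma}
\begin{proof}
Suppose that a blind pair has opposite valence. We first bring all processes to a get. Choose a process $p$ and run it alone, identically from both members. While the pair stays blind, $p$ has the same local state in both members. So it cannot be decided: its output would be the same in both, against Lemma~\ref{lem:decisive}(b). Steps of $p$ that are not on $X$ are the same in both members. A live reg on $X$ is answered ok in both and adds the same port to $R'$; since $R'\ne\emptyset$ it does not touch $b$. In both cases the pair stays blind, and its members keep their valences. Whether an operation is fatal depends on $R'$ only. A fatal operation on $X$ is answered $\dagger$ and makes the two members equal, which is impossible.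 Since $p$ would have to decide eventually, it reaches a point where its next step is a live get on $X$. We stop it there. Do this for all processes in turn. The later runs perform only live regs on $X$, so a pending live get stays live. We obtain a blind pair $C^0,C^1$ of opposite valence, with bit $b=\beta$ in $C^\beta$, in which every process is about to perform a live get on $X$.

Suppose that two processes $p,q$ have the same pending get. Let $p$ and then $q$ perform it. The first get does not complete $G$, since $N\ge 3$, and the second is answered $\dagger$ and kills $X$. The configurations reached from $C^0$ and $C^1$ agree on all objects and on $q$, contradicting (I). So the $N$ pending gets are on distinct ports. Let $p_l$ be the process about to perform $\mathrm{get}(l)$, for $l\in[N]$.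

Now let $p_1$ come last. For $g\in\{2,3\}$ and $\beta\in\{0,1\}$ let $D^\beta_g$ be reached from $C^\beta$ by letting first $p_g$ step, then all remaining $p_l$ with $l\ne1$, and finally $p_1$. In $D^\beta_g$ process $p_1$ has just received $\bot$ and $X$ is in state FULL$(\beta,\gamma(g),1)$. The local state of $p_1$ and all objects other than $X$ are the same in all four configurations. The valence of $D^\beta_g$ is that of $C^\beta$. Run $p_1$ alone. Up to its first access to $X$ it behaves identically in all four cases.
\begin{itemize}
\item If it decides without accessing $X$, it decides the same value from $D^0_2$ and $D^1_2$, although these have opposite valence.
\item If its first access is a reg or a get, it receives $\dagger$ and $X$ becomes DEAD in all four cases. The configurations reached from $D^0_2$ and $D^1_2$ contradict (I).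
\item If its first access is $\mathrm{ask}(c)$, choose $h$ as in (M1), and $g\in\{2,3\}$ with $\gamma(g)=h$. From $D^0_g$ and $D^1_g$ process $p_1$ receives the same answer and $X$ becomes DEAD. The configurations reached contradict (I). \qedhere
\end{itemize}
\end{proof}

\subsection{Conflicts between live operations}

\begin{lemma}\label{lem:live}
If $p,q$ are opposite and $o_p,o_q$ are both live at $s$, then $o_p=\mathrm{get}(i)$ and $o_q=\mathrm{get}(j)$ with $i\ne j$, $G=\emptyset$ and $\gamma(i)\ne\gamma(j)$.
\end{lemma}
\begin{proof}
We exclude all other possibilities.

\emph{Case 1: $o_p=o_q$.} The second of two equal live operations is always answered $\dagger$ and kills $X$, also if the first was a get that led to FULL. So $X$ is DEAD in $K\cdot p\cdot q$ and in $K\cdot q\cdot p$, and $(pq,qp;r)$ violates (C) for any third process $r$.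

\emph{Case 2: $\mathrm{reg}(i)$ and $\mathrm{reg}(j)$ with $i\ne j$.} Both are answered ok in both orders. If $R\ne\emptyset$, or if $\gamma(i)=\gamma(j)$, the state of $X$ is the same after both orders, and $(pq,qp;p)$ violates (C). Otherwise $R=G=\emptyset$, and $K\cdot p\cdot q$ and $K\cdot q\cdot p$ are equal except that the bit $b$ of $X$ is $\gamma(i)$ in one and $\gamma(j)\neq\gamma(i)$ in the other. They form a blind pair of opposite valence, against Lemma~\ref{lem:blind}.

\emph{Case 3: $\mathrm{reg}(i)$ and $\mathrm{get}(j)$.} Here $j\in R$, so $b$ is already set. As $i\notin R\supseteq G\cup\{j\}$, the get does not complete $G$. So the two operations commute, with the same responses in both orders, and $(pq,qp;p)$ violates (C).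

\emph{Case 4: $\mathrm{get}(i)$ and $\mathrm{get}(j)$ with $i\ne j$, where $G\ne\emptyset$ or $\gamma(i)=\gamma(j)$.} The bit $h$ after the two gets is the same in both orders. If $G\cup\{i,j\}\ne[N]$, then so is the state of $X$, and $(pq,qp;r)$ violates (C) for any third process $r$.

Let $G\cup\{i,j\}=[N]$. Now the second get leads to FULL with a port that depends on the order, and we need to look at the pending operation of a third process $r$. Let $o_p=\mathrm{get}(i)$ and $o_q=\mathrm{get}(j)$. We have $R=[N]$, and these two are the only live operations at $s$.
\begin{itemize}
\item Suppose that $o_r$ is live; by symmetry let $o_r=o_p=\mathrm{get}(i)$. By Case~1, $r$ is not opposite to $p$. In $K\cdot p\cdot r$ process $r$ repeats a get. In $K\cdot q\cdot p\cdot r$ it performs a get in a FULL state. In both it receives $\dagger$ and $X$ is DEAD. So $(pr,qpr;r)$ violates (C).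
\item Suppose that $o_r$ is fatal; by symmetry let $r$ be opposite to $q$. After $q$'s step $X$ is alive, because $i$ is still missing from the set of gets. The operation $o_r$ is a reg, an ask, or $\mathrm{get}(l)$ with $l\in G$, so it is still fatal. Hence $(r,qr;r)$ violates (C). \qedhere
\end{itemize}
\end{proof}

\subsection{No pending operation is fatal}

\begin{lemma}\label{lem:nofatal}
All pending operations are live at $s$.
\end{lemma}
\begin{proof}
Suppose that $o_p$ is fatal, and let $q$ be opposite to $p$. If $p$ also receives $\dagger$ after $q$'s step, then $(p,qp;p)$ violates (C), since $X$ is DEAD after both. So $o_q$ must \emph{enable} $o_p$: the latter is not answered $\dagger$ after $o_q$. Then $o_q$ is live, since otherwise it kills $X$. Let us see which operations it can enable.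
\begin{itemize}
\item If $o_q=\mathrm{reg}(j)$, then $R$ becomes $R\cup\{j\}$ and $G$ is unchanged. Fatal regs and asks remain fatal, and the only get that becomes live is $\mathrm{get}(j)$.
\item If $o_q=\mathrm{get}(j)$ and $G\cup\{j\}\ne[N]$, then $R$ is unchanged and $G$ grows, so nothing becomes live, and asks are still answered $\dagger$.
\item If $o_q=\mathrm{get}(j)$ and $G\cup\{j\}=[N]$, then $X$ becomes FULL, and exactly the asks are not answered $\dagger$.
\end{itemize}
So one of the following holds:
\begin{enumerate}
\item[(E1)] $o_q=\mathrm{reg}(j)$ and $o_p=\mathrm{get}(j)$;
\item[(E2)] $o_q=\mathrm{get}(j)$ with $G=[N]\setminus\{j\}$, and $o_p=\mathrm{ask}(c)$ for some $c$.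
\end{enumerate}
In both cases $o_q$ is determined by $o_p$ and $s$. Hence all processes opposite to $p$ have the same pending operation. Let $r$ be a third process; it is opposite to $p$ or to $q$.

\emph{$r$ is opposite to $p$.} Then $o_r=o_q$. In $K\cdot q\cdot r$ process $r$ repeats the operation of $q$. In $K\cdot p\cdot q\cdot r$ the object was killed by $p$. In both $r$ receives $\dagger$ and $X$ is DEAD, so $(qr,pqr;r)$ violates (C).

\emph{$r$ is opposite to $q$ and $o_r$ is fatal.} What was shown for $p$ applies to $r$, so $o_q$ enables $o_r$ too. Thus $o_r=\mathrm{get}(j)=o_p$ in case (E1), and $o_r$ is an ask in case (E2). In $K\cdot p\cdot r$ the object was killed by $p$. In $K\cdot q\cdot p\cdot r$ process $r$ repeats a get in case (E1), and it performs a second ask in case (E2). In each configuration $r$ receives $\dagger$ and $X$ is DEAD, so $(pr,qpr;r)$ violates (C).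

\emph{$r$ is opposite to $q$ and $o_r$ is live.} By Lemma~\ref{lem:live} applied to $r$ and $q$, the operation $o_q$ is a get and $G=\emptyset$. But $o_q$ is a reg in case (E1), and $|G|=N-1>0$ in case (E2).
\end{proof}

\subsection{The race for $h$ is hidden}

\begin{proof}[Proof of Theorem~\ref{thm:main}(i), conclusion]
By Lemma~\ref{lem:nofatal} all pending operations are live. Apply Lemma~\ref{lem:live} to an opposite pair: $G=\emptyset$ and both operations are gets. Every process is opposite to one of the pair, so all $N$ pending operations are live gets.

\emph{They are on distinct ports.} Suppose that $r\neq r'$ both have $\mathrm{get}(l)$. By Lemma~\ref{lem:live} they are not opposite. Let $u$ be opposite to both; its port is not $l$. In $K\cdot r\cdot r'$ process $r'$ repeats a get. It also does so in $K\cdot u\cdot r\cdot r'$, where $X$ is still alive after the first two gets because $N\ge3$. In both it receives $\dagger$ and $X$ is DEAD, so $(rr',urr';r')$ violates (C).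

Hence $R=[N]$, and $b$ is set. Let $p_l$ be the process about to perform $\mathrm{get}(l)$. By Lemma~\ref{lem:live}, $\gamma(l)=\gamma(l')$ implies $\mathrm{val}(p_l)=\mathrm{val}(p_{l'})$. Since both valences occur, $\gamma(l)\ne\gamma(l')$ implies $\mathrm{val}(p_l)\ne\mathrm{val}(p_{l'})$. Thus the decision depends on the race for $h$ only.

Let $d\in\{1,2\}$ be as in (M2) for the current value of $b$, and let $e$ be the other element of $\{1,2\}$. Starting from $K$, let first $p_e$ step (world~A) or first $p_3$ step (world~B), then all other processes except $p_d$, and finally $p_d$. As $\gamma(e)=0\ne1=\gamma(3)$, the two worlds have opposite valence. In both, $p_d$ has just received $\bot$ and all objects other than $X$ are as in $K$. The state of $X$ is FULL$(b,0,d)$ in world~A and FULL$(b,1,d)$ in world~B.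

Let $p_d$ run alone. It behaves identically in both worlds up to its first access to $X$. If there is none, it decides the same value in both, although they have opposite valence. If the first access is a reg or get, it is answered $\dagger$ in both. If it is $\mathrm{ask}(c)$, it is answered $\rho_d(b,0,c)=\rho_d(b,1,c)$ in both, by (M2). In the last two cases $X$ becomes DEAD in both worlds, so they agree on all objects and on $p_d$, against (I). Every case is contradictory, which proves (i).
\end{proof}

This completes the proof of Theorem~\ref{thm:main}.

\section{The classification}\label{sec:class}

\begin{proposition}\label{prop:number}
For $n\ge2$ the object $\mathcal A_n$ has consensus number exactly $n$.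
\end{proposition}
\begin{proof}
By Theorem~\ref{thm:main}(i) it does not solve consensus among $n+1$ processes. We show by induction on $m\le n$ that it solves consensus among $m$ processes $p_1,\dots,p_m$; the case $m=1$ is trivial. Let $m\ge2$. First $p_2,\dots,p_m$ agree on a common value $u$, by induction. Then $p_1$ writes its input to a register $V_0$, and each $p_j$ with $j\ge2$ writes $u$ to a register $V_1$. After that, on a fresh copy of $\mathcal A_n$, process $p_1$ performs $\mathrm{reg}(1)$ and $\mathrm{get}(1)$, and $p_j$ with $j\ge2$ performs $\mathrm{reg}(j+1)$ and $\mathrm{get}(j+1)$. The ports $3,\dots,m+1$ are in $[N]$, since $m\le n$. Each port is used by at most one process, and port $2$ is never used. So the copy stays alive and every get returns a pair $(b,h)$ with the same $b$. Everyone decides the content of $V_b$. We have $b=0$ if port $1$ registered first, and $b=1$ otherwise; in each case the process that registered first had written $V_b$ before. All values written to $V_1$ equal $u$, so the decisions agree, and they are inputs of participants.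
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
The second statement is Proposition~\ref{prop:number}. For the first we distinguish four cases.

\emph{$k\le n$.} By Herlihy's universality theorem~\cite{herlihy}, $n$-consensus objects and registers implement every deterministic object wait-free for $k\le n$ processes. So $\mathrm{Rep}(n,k)$ holds.

\emph{$k=n+1$.} This is the theorem of~\cite{gap}.

\emph{$n\ge2$ and $k\ge n+2$.} Extend $T_n$ to $k$ processes: the $k-n-2$ extra processes always output $0$, and the outputs of the other participants are constrained as in $T_n$, as if the extra processes did not exist. The extended task is solvable with $\mathcal A_n$ by Theorem~\ref{thm:main}(ii), and $\mathcal A_n$ has consensus power less than $n+1$ by (i). A solution with $n$-consensus objects and registers, restricted to executions in which the extra processes take no step, would solve $T_n$, against (iii). So $\mathrm{Rep}(n,k)$ fails.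

\emph{$n=1$ and $k\ge3$.} Here we use the object $\mathrm{WRN}_3$ of~\cite{wrn}. It has three cells, indexed modulo $3$ and initially empty; the operation $\mathrm{wrn}(i,v)$ writes $v$ to cell $i$ and returns the content of cell $i+1$.

It has consensus power less than $2$. Otherwise, take a protocol for two processes $p,q$ and give them the inputs $0$ and $1$. As in Section~\ref{sec:power}, label complete extensions by the decision; then the initial configuration is bivalent and singletons are decisive. Let $K$ be a critical configuration. By Lemmas~\ref{lem:decisive}(b) and~\ref{lem:same}, both processes are undecided and about to access the same copy of $\mathrm{WRN}_3$. They are opposite, since both valences occur. If both use index $i$, then $q$ overwrites what $p$ wrote and reads cell $i+1$, which $p$ does not change. So $K\cdot p\cdot q$ and $K\cdot q$ agree on all objects and on $q$. If the indices differ, they are consecutive modulo $3$, so after exchanging names $p$ uses $i$ and $q$ uses $i+1$. Then $q$ reads cell $i+2\ne i$, which $p$ does not change. So $K\cdot p\cdot q$ and $K\cdot q\cdot p$ agree on all objects and on $q$. Both cases contradict Lemma~\ref{lem:decisive}(a).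

It solves $2$-set agreement among three processes, the task in which each participant decides the input of a participant and at most two different values are decided. Process $i\in\{0,1,2\}$ with input $v_i$ calls $\mathrm{wrn}(i,v_i)$ and decides the returned value, or $v_i$ if the returned cell was empty. With at most two participants there are at most two inputs. With three, let all finish and let $i$ be the last to access the object. Process $i$ finds cell $i+1$ filled and decides $v_{i+1}$. Process $i-1$ finds cell $i$ empty and decides $v_{i-1}$. Process $i+1$ decides $v_{i+2}=v_{i-1}$ or $v_{i+1}$. So only $v_{i-1}$ and $v_{i+1}$ are decided.

This task is not wait-free solvable with registers~\cite{setagreement}. A $1$-consensus object adds nothing to registers, since the single process that accesses it gets back its own value. So $\mathrm{Rep}(1,3)$ fails. For $k>3$ add processes that always output $0$, as above.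
\end{proof}

\begin{thebibliography}{9}

\bibitem{gap}
\emph{$N$-Consensus Is The Second Strongest Object For $N+1$ Processes}.
\url{http://perso.telecom-paristech.fr/~kuznetso/pubs/gap-opodis.pdf}

\bibitem{herlihy}
Herlihy.
\emph{Wait-free synchronization}.
1991.

\bibitem{wrn}
Daian, Losa, Afek and Gafni.
\emph{A Wealth of Sub-Consensus Deterministic Objects}.
DISC 2018.

\bibitem{setagreement}
Borowsky--Gafni; Herlihy--Shavit; Saks--Zaharoglou.
STOC 1993.

\end{thebibliography}

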